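\title{Permuting an array in place in $O(n(\log\log n)^2)$ steps on average}

\begin{abstract}
A Rearrangement Device is a finite automaton that rearranges an array of $n$ elements according to a permutation $p$; in each step it interchanges two elements and reads one value of $p$. We disprove the conjecture that devices with at most $n^c$ states need at least $Kn\log n$ steps on average over $p$, with $K>0$ depending only on $c$. For every $c>3$ and all large $n$ we construct a device with at most $n^c$ states that is correct for every permutation and makes $O(n(\log\log n)^2)$ steps on average. The device finds the smallest elements of the cycles of $p$ with the help of short linear sketches, power sums modulo a small prime, of the sets of positions that it has not yet visited.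
\end{abstract}

\section{The problem and the result}\label{sec:problem}

Write $[n]=\{1,\dots,n\}$. We are given an array $(x[1],\dots,x[n])$ and a permutation $p$ of $[n]$, and we want to rearrange the array so that the new $x[i]$ is the original $x[p(i)]$ for every $i$. The task is to be done \emph{in situ}: there is no second array, $p$ may be read but not marked, and little working memory is available. The following automaton models the cost of this task.

\begin{definition}\label{def:device}
A \emph{Rearrangement Device} $M_n$ is a quadruple $(\Sigma,\delta,q_0,q_f)$, where $\Sigma$ is a finite set of states containing an initial state $q_0$ and a final state $q_f$, and $\delta$ maps $\Sigma\setminus\{q_f\}$ into $[n]^3\times\Sigma^n$. On input $p$ the device starts in $q_0$. In a state $q\ne q_f$ with $\delta(q)=(i,j,k,q_1,\dots,q_n)$ it interchanges $x[i]$ with $x[j]$ and goes to the state $q_{p(k)}$; we say that it \emph{reads position $k$}. It is required that for every permutation $p$ and every array the device reaches $q_f$ after a finite number $T(M_n,p)$ of steps, and that at this moment the new $x[i]$ equals the original $x[p(i)]$ for all $i$.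
\end{definition}

The states are the memory of the device: $n^c$ states amount to $c\log_2 n$ bits, room for about $c$ indices from $[n]$. The time counts accesses to $p$ and interchanges, and nothing else, since any computation on the contents of the memory can be built into the table $\delta$. Linear time is necessary whatever the memory.

\begin{proposition}\label{prop:lower}
For every device $M_n$ and every $p$ we have $T(M_n,p)\ge n-1$.
\end{proposition}

\begin{proof}
Suppose that two positions $a\ne b$ are never read on input $p$. The permutation $p'=p\circ(a\,b)$ agrees with $p$ outside $\{a,b\}$, so on input $p'$ the device passes through the same states and makes the same interchanges. It produces the same rearrangement for $p$ and for $p'\neq p$, and this is wrong for one of them when the entries of the array are distinct. Hence at least $n-1$ positions are read, one per step.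
\end{proof}

The standard way to permute in situ follows the cycles of $p$. For each $j$ it follows $j,p(j),p(p(j)),\dots$ to check whether $j$ is the smallest element of its cycle, and if so it makes the interchanges along that cycle. According to the statement of the problem in \cite{source}, this algorithm can be realized as a device with $n^3+n^2+n+1$ states; it has $T(M_n,p)\sim nH_n$ for almost all $p$, where $H_n=1+\frac12+\dots+\frac1n$, and some permutations require order $n^2$ steps. The conjecture posed there says that polynomially many states cannot do better on average.

\begin{quote}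
\textbf{Conjecture} (\cite{source})\textbf{.} \emph{For every constant $c$ there is a constant $K>0$, depending only on $c$, such that for all $n\ge2$ every Rearrangement Device $M_n$ with at most $n^c$ states satisfies $\frac1{n!}\sum_p T(M_n,p)\ge Kn\log n$, the sum being over all permutations of $[n]$.}
\end{quote}

The conjecture is false. Throughout the paper
\[
L=\lceil\log_2 n\rceil,\qquad \lambda=\log_2 L,
\]
so that $2^{L-1}<n\le 2^L$, and $\Pr$ and $\mathbf{E}$ refer to a uniformly random permutation $p$ of $[n]$. Our main result trades memory for time; the parameter $S$ is the number of extra bits of memory.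

\begin{theorem}\label{thm:main}
Let $L\ge512$ and let $S\ge5\lambda^2$ be an integer. There is a Rearrangement Device $M_n$, correct for every $p$, with at most $2L\,2^Sn^3$ states and
\[
\frac1{n!}\sum_pT(M_n,p)\le n\Bigl(24+20\,\frac{L\lambda^2}{S}\Bigr).
\]
\end{theorem}

\begin{corollary}\label{cor:disproof}
Let $c>3$. For all sufficiently large $n$ there is a device with at most $n^c$ states and average time at most $n\bigl(24+O((\log\log n)^2/(c-3))\bigr)$. Hence no $K>0$ as in the conjecture exists for this $c$.
\end{corollary}

\begin{proof}
Take $S=\lfloor(c-3)L/2\rfloor$. For large $n$ we have $S\ge5\lambda^2$ and $S\ge(c-3)L/4$. Since $2^L<2n$, we have $2^S\le(2n)^{(c-3)/2}$, so the device of Theorem~\ref{thm:main} has at most $2L\,2^{(c-3)/2}\,n^{3+(c-3)/2}$ states. This is at most $n^c=n^{3+(c-3)/2}\,n^{(c-3)/2}$ for large $n$, because $L=O(\log n)$. Moreover $L\lambda^2/S\le4\lambda^2/(c-3)$ and $\lambda=O(\log\log n)$. The average time divided by $n\log n$ tends to $0$.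
\end{proof}

With Proposition~\ref{prop:lower}, the optimal average for $n^c$ states, $c>3$, lies between $n-1$ and $O(n(\log\log n)^2)$. We do not determine whether the factor $(\log\log n)^2$ can be lowered for polynomially many states. The choice $S=\lceil L\lambda^2\rceil$ in Theorem~\ref{thm:main} gives average time at most $44n$, so with $n^{O((\log\log n)^2)}$ states the optimal average is $\Theta(n)$.

\section{Leaders and the cost of finding them}\label{sec:leaders}

We describe devices as programs. A state is a list of values of registers. Each step reads one position and makes one interchange, both determined by the state; unless we say otherwise, the interchange is the trivial one $x[1]\leftrightarrow x[1]$. Every decision or update that depends only on the registers and on the value just read is part of the transition and costs no step. Transitions that occur for no permutation may be sent to $q_f$.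

\subsection*{Two subroutines}
A \emph{leader} is the smallest element of a cycle of $p$.

\medskip\noindent\textbf{Test$(j)$} decides whether $j$ is a leader. It uses registers $(j,k)$, initially $k=j$. Read $v=p(k)$. If $v>j$, put $k\leftarrow v$ and repeat. If $v=j$, then $j$ is a leader; if $v<j$, it is not. The number of steps is
\[
t_j=\min\{r\ge1: p^r(j)\le j\}.
\]

\noindent\textbf{Walk$(j)$} rearranges the cycle $j=k_0\to k_1\to\dots\to k_{\ell-1}\to j$ in $\ell$ steps. It uses registers $(j,k',k)$, initially $(j,j,j)$. Interchange $x[k']$ with $x[k]$ and read $v=p(k)$. If $v=j$, stop; otherwise go to $(j,k,v)$. After a first trivial interchange, the positions interchanged are $(k_0,k_1),(k_1,k_2),\dots,(k_{\ell-2},k_{\ell-1})$, in this order. The interchange $(k_r,k_{r+1})$ puts the original $x[k_{r+1}]=x[p(k_r)]$ into position $k_r$, which is not touched again, and carries the original $x[k_0]$ forward to position $k_{r+1}$. At the end it rests in position $k_{\ell-1}$, as it should, since $p(k_{\ell-1})=k_0$.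

\medskip
The \emph{cycle-following device} runs Test$(j)$ for $j=1,\dots,n$, and Walk$(j)$ whenever $j$ is a leader. In this form it has $n^3+n^2+1$ states, it walks every cycle exactly once, and it makes $n+\Theta$ steps, where
\[
\Theta=\sum_{j=1}^n t_j .
\]
The walks are cheap, and the tests are the whole difficulty. For the cycle $1\to2\to\dots\to n\to1$ we have $t_j=n-j+1$ and $\Theta=n(n+1)/2$. With large memory the tests disappear: a device that stores the set of positions already walked takes the smallest remaining position as the next leader, and finishes in exactly $n$ steps with at most $2^nn^3+1$ states. The conjecture asks how much of this saving survives with $O(\log n)$ bits in place of $n$.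

\subsection*{Induced permutations}
The average of $\Theta$, and later the cost of our device, are computed with one tool. For a nonempty $B\subseteq[n]$ and $b\in B$ let
\[
\ell_B(b)=\min\{r\ge1:p^r(b)\in B\},\qquad p_B(b)=p^{\ell_B(b)}(b).
\]
The \emph{induced permutation} $p_B$ of $B$ is obtained by deleting the elements outside $B$ from the cycle notation of $p$. Hence $(p_C)_B=p_B$ for $B\subseteq C$, and two elements of $B$ lie on one cycle of $p_B$ exactly when they lie on one cycle of $p$.

\begin{lemma}\label{lem:induced}
The permutation $p_B$ is uniformly distributed on the permutations of $B$. For every $b\in B$ and every permutation $\sigma$ of $B$,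
\[
\mathbf{E}\bigl[\ell_B(b)\,\big|\,p_B=\sigma\bigr]=\frac{n+1}{|B|+1}.
\]
\end{lemma}

\begin{proof}
Let $z\notin B$ and $C=B\cup\{z\}$. Deleting $z$ maps the permutations of $C$ onto those of $B$, and each $\sigma$ has exactly $|B|+1$ preimages: $z$ is inserted directly after one of the $|B|$ elements, or it is a fixed point. So deletion carries the uniform distribution to the uniform distribution, and the first claim follows by deleting the elements of $[n]\setminus B$ one at a time.

The number $\ell_B(b)-1$ counts the $z\notin B$ that are visited after $b$ and before the next element of $B$, and $z$ is counted exactly when $p_{B\cup\{z\}}(b)=z$. Given $p_B=\sigma$, the permutation $p_{B\cup\{z\}}$ is uniform on the $|B|+1$ preimages of $\sigma$, and exactly one of them sends $b$ to $z$. The conditional mean of $\ell_B(b)$ is therefore $1+\frac{n-|B|}{|B|+1}=\frac{n+1}{|B|+1}$.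
\end{proof}

Two consequences will be used. If $g\notin M$, then the cycle of $g$ avoids $M$ exactly when $g$ is a fixed point of $p_{M\cup\{g\}}$, so
\begin{equation}\label{eq:avoid}
\Pr[\text{the cycle of $g$ avoids $M$}]=\frac1{|M|+1}.
\end{equation}
In particular $j$ is a leader with probability $1/j$. Also $t_j=\ell_{[j]}(j)$, so $\mathbf{E}\,t_j=\frac{n+1}{j+1}$ and $\mathbf{E}\,\Theta=(n+1)(H_{n+1}-1)$.

\subsection*{Why one would guess $n\log n$}
Cut $[n]$ into dyadic ranges: for $0\le i\le L-1$, called the \emph{scales}, let
\[
M_i=\{1,\dots,2^i\},\qquad G_i=\{k\in[n]:2^i<k\le2^{i+1}\}.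
\]
Then $|G_i|\le2^i$ and $[n]=\{1\}\cup G_0\cup\dots\cup G_{L-1}$. If $2^{i+1}\le n$, then $G_i$ has $2^i$ elements $j$, each with $2^{-i-1}\le 1/j<2^{-i}$, so the expected number of leaders in $G_i$ is between $\frac12$ and $1$, and the expected cost $\sum_{j\in G_i}\frac{n+1}{j+1}$ of testing all of $G_i$ is between $(n+1)/3$ and $n+1$. The cycle-following device thus pays order $n$ steps in each of about $\log_2 n$ ranges to find about one leader. To skip tests, a device must know which positions lie on cycles already seen. Collecting this knowledge takes a traversal of up to $n$ steps, and $c\log_2n$ bits can name only about $c$ positions, which seems to serve a bounded number of ranges. This suggests order $\log n$ traversals in all.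

\section{The idea}\label{sec:idea}

The flaw in this reasoning is that the positions need not be named exactly. Let $V_i$ be the union of the cycles of $p$ that meet $M_i$, that is, of the cycles with leader at most $2^i$, and let
\[
U_i=G_i\setminus V_i .
\]
Every leader $j\in G_i$ lies in $U_i$, since its cycle avoids $\{1,\dots,j-1\}\supseteq M_i$. The construction rests on three observations.

\emph{The sets $U_i$ are tiny.} By \eqref{eq:avoid}, $\mathbf{E}|U_i|=|G_i|/(2^i+1)<1$, and the tail is geometric (Lemma~\ref{lem:tail}).

\emph{A rough location of $U_i$ is enough.} Split $G_i$ into $L$ groups and test only the groups that meet $U_i$. This should cost about a fraction $1/L$ of the price of testing all of $G_i$, hence $O(n/L)$ per scale and $O(n)$ in total. A group number has about $\lambda=\log_2L$ bits, where a position has $L$.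

\emph{The group numbers can be found by subtraction.} The device sees only the visited positions, never $U_i$ itself. So we attach a short vector $\phi(k)$ to each position $k$, start from the known sum of $\phi$ over $G_i$, and subtract $\phi(k)$ whenever $k$ is visited. What remains is the sum of $\phi$ over the unvisited part, the \emph{sketch} of that part. If $\phi(k)$ lists the powers of the group number of $k$ modulo a small prime, the sketch of a small set determines its group numbers.

A sketch will take $O(\lambda^2)$ bits, so $S$ bits hold the sketches of order $S/\lambda^2$ scales at once, and one traversal of $V_a$, called a \emph{pass}, serves all the scales $a,a+1,\dots$ of such a block. After the pass the register for a scale $i>a$ holds the sketch of $G_i\setminus V_a$, not of $U_i$, and this set is too large to decode: its expected size is $|G_i|/(2^a+1)$. Here linearity helps a second time. The cycles in $V_i\setminus V_a$ are those with leaders in $G_a,\dots,G_{i-1}$; the device finds and walks them anyway, and subtracts their elements on the way.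

\begin{example}\label{ex:sixteen}
Let $n=16$, so $L=4$, and
\[
p=(1\ 9\ 6\ 3\ 16\ 12)\,(2\ 13\ 5)\,(4\ 8)\,(7\ 15\ 11)\,(10\ 14).
\]
We treat the scales $2$ and $3$ with one pass. Split $G_2=\{5,6,7,8\}$ into the four singletons and $G_3=\{9,\dots,16\}$ into $\{9,10\},\{11,12\},\{13,14\},\{15,16\}$, numbered $\nu=1,2,3,4$ in both cases. Put $\phi(k)=(1,\nu(k),\nu(k)^2)$ modulo $5$. As $1+2+3+4=10$ and $1+4+9+16=30$ vanish modulo $5$, the registers start at $y_2=(4,0,0)$ and $y_3=(8,0,0)=(3,0,0)$.

\emph{Pass.} From each $j\in M_2=\{1,2,3,4\}$ follow $p$ until $M_2$ is reached again. The positions read are $1,9,6$; $2,13,5$; $3,16,12$; $4,8$, which is $V_2$ with each element once. Subtracting $\phi$ for $6,5,8$ (group numbers $2,1,4$) and for $9,13,16,12$ (group numbers $1,3,4,2$) gives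
\[
y_2=(4,0,0)-(3,7,21)=(1,3,4),\qquad y_3=(3,0,0)-(4,10,30)=(4,0,0).
\]

\emph{Scale $2$.} The register $y_2$ is the sketch of a single element in group $3$, so only $7$ is tested. It is a leader. While walking its cycle we subtract $\phi(15)=(1,4,16)$ and $\phi(11)=(1,2,4)$, and obtain $y_3=(4,0,0)-(2,6,20)=(2,4,0)$.

\emph{Scale $3$.} Before the update, $y_3$ described four elements, too many for two power sums. Now it describes two elements whose group numbers $z_1,z_2$ satisfy $z_1+z_2=4$ and $z_1^2+z_2^2=0$. Then $2z_1z_2=4^2-0=1$, so $z_1z_2=3$, and $z_1,z_2$ are the roots of $X^2-4X+3=(X-1)(X-3)$. We test $9,10,13,14$ and find the last leader, $10$. Five positions were tested instead of twelve.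
\end{example}

At this size the pass costs more than it saves; the gain comes from serving many scales with one pass. One difficulty does not show in the example. If some $U_i$ is too large, its sketch is misread and a leader may be missed, while the device must be correct for every $p$. We shall handle this by a rehearsal without interchanges.

\section{Sketches and parameters}\label{sec:sketch}

From now on $L\ge512$, so $\lambda\ge9$, and $S\ge5\lambda^2$. Let $s=\lceil3\lambda\rceil$; this is the largest size of a set that we want to decode, and Lemma~\ref{lem:tail} will explain the value. By Bertrand's postulate there is a prime $P$ with $L<P\le2L$. We have $s\le 3\lambda+1\le L<P$.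

Split each $G_i$ into at most $L$ groups of size at most $\lceil2^i/L\rceil$, for instance into consecutive blocks, and let $\nu(k)\in\{1,\dots,L\}$ be the number of the group of $k\in G_i$. For $k\geq 2$ and for $A\subseteq G_i$ put
\[
\phi(k)=\bigl(1,\nu(k),\nu(k)^2,\dots,\nu(k)^s\bigr)\in\mathbb{F}_P^{\,s+1},\qquad \phi(A)=\sum_{k\in A}\phi(k).
\]

\begin{lemma}\label{lem:decode}
If $A,A'\subseteq G_i$ satisfy $|A|,|A'|\le s$ and $\phi(A)=\phi(A')$, then $A$ and $A'$ have the same multiset of group numbers.
\end{lemma}

\begin{proof}
The first coordinate gives $|A|\equiv|A'|\pmod P$, so $|A|=|A'|=u$ because both sizes are at most $s<P$. Recall Newton's identities: if $z_1,\dots,z_u$ lie in a commutative ring, $e_r$ are their elementary symmetric functions ($e_0=1$) and $w_t=\sum_h z_h^t$, then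
\[
re_r=\sum_{t=1}^r(-1)^{t-1}e_{r-t}w_t\qquad(1\le r\le u).
\]
In $\mathbb{F}_P$ each $r\le u<P$ is invertible, so $w_1,\dots,w_u$, which are coordinates of the sketch, determine $e_1,\dots,e_u$ recursively. They therefore determine $\prod_{k\in A}(X-\nu(k))=\sum_{r=0}^u(-1)^re_rX^{u-r}$ in $\mathbb{F}_P[X]$. By unique factorization this polynomial determines its roots with multiplicity, and the residues determine the group numbers because $1,\dots,L$ are distinct modulo $P>L$.
\end{proof}

Some bound on the size is necessary: $P$ elements of one group have sketch $0$, the same as the empty set.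

For $y\in\mathbb{F}_P^{\,s+1}$ define the \emph{candidate set} $C_i(y)\subseteq G_i$ as follows. If $y=\phi(A)$ for some $A\subseteq G_i$ with $|A|\le s$, let $C_i(y)=\{j\in G_i:\nu(j)\in\nu(A)\}$; by Lemma~\ref{lem:decode} this does not depend on the choice of $A$. Otherwise let $C_i(y)=\emptyset$. The functions $C_i$ do not depend on $p$ and are built into the transition table.

One sketch occupies $\beta=(s+1)\log_2P$ bits, and
\[
\beta\le(3\lambda+2)(\lambda+1)=3\lambda^2+5\lambda+2\le5\lambda^2\le S ,
\]
since $5\lambda+2\le2\lambda^2$ for $\lambda\ge3$. This product of $s$ and $\log_2P$ is the source of the factor $(\log\log n)^2$. Let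
\[
D=\min\bigl(L,\lfloor S/\beta\rfloor\bigr),\qquad R=\lceil L/D\rceil .
\]
The hypothesis $S\ge5\lambda^2$ serves to make $D\ge1$: at least one sketch fits. For $0\le h<R$, \emph{epoch $h$} consists of the scales $i$ with $hD\le i<\min((h+1)D,L)$. The sketches of one epoch take together at most $P^{(s+1)D}=2^{\beta D}\le2^S$ values. If $D=L$, then $R=1$. If $D<L$, then $D=\lfloor S/\beta\rfloor\ge S/(2\beta)\ge S/(10\lambda^2)$. In both cases
\begin{equation}\label{eq:epochs}
R\le1+10\,L\lambda^2/S,\qquad R\le L .
\end{equation}

\section{The device}\label{sec:device}

A missed leader is harmful only if interchanges have already been made: the cycle-following device could find all cycles, but it could not tell which of them are already rearranged. So the device first runs its procedure \emph{dry}, without interchanges, and counts the positions on the cycles that it finds. If the count is $n$, it repeats the procedure in earnest. Otherwise the array is untouched and the cycle-following device takes over.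

During an epoch there is a register $y_i\in\mathbb{F}_P^{\,s+1}$ for each scale $i$ of the epoch. To \emph{remove} $k\in G_i$ means to replace $y_i$ by $y_i-\phi(k)$.

\medskip\noindent\textbf{Run} (dry or real).
\begin{enumerate}
\item Walk$(1)$.
\item For $h=0,1,\dots,R-1$, with $a=hD$ the first scale of epoch $h$:
\begin{enumerate}
\item \emph{Pass.} Set $y_i=\phi(G_i)$ for all scales $i$ of the epoch. For $j=1,\dots,2^a$: put $k=j$ and repeat the following step. If $k\in G_i$ for a scale $i$ of the epoch, remove $k$. Read $v=p(k)$. If $v>2^a$, put $k\leftarrow v$; otherwise go to the next $j$.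
\item \emph{Search.} For each scale $i$ of the epoch in increasing order and each $j\in C_i(y_i)$ in increasing order: Test$(j)$. If $j$ is a leader, Walk$(j)$, and at each position $k$ of the cycle remove $k$ if $k\in G_{i'}$ for a scale $i'>i$ of the epoch.
\end{enumerate}
\end{enumerate}
The register $y_i$ is not changed while scale $i$ is searched, so the candidate that follows $j$ is a function of $j$ and $y_i$. In the dry run a walk makes no interchanges, needs only the registers $(j,k)$, and adds $1$ to a counter $N$, initially $0$, at each step.

\medskip\noindent\textbf{The whole device.} Perform a dry run. If $N=n$ at its end, perform a real run and halt. If $N\ne n$, run the cycle-following device (the \emph{fallback}) and halt.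

\begin{lemma}\label{lem:correct}
The device halts and rearranges the array correctly for every $p$.
\end{lemma}

\begin{proof}
Each test, walk and path of a pass follows a cycle of $p$ and stops at the latest on returning to its starting point, and all loops are finite. In one run each $j$ is tested at most once, and Walk$(j)$ is executed only for $j=1$ and for tested $j\geq 2$ that are leaders. Distinct walks of a run therefore traverse distinct cycles, whatever the sketches contain. Hence $N\le n$ throughout, and $N=n$ at the end exactly when every cycle was walked. The positions tested and walked depend only on $p$, so the real run walks the same cycles as the dry run. If $N=n$, it rearranges every cycle exactly once. If $N\ne n$, no interchange has been made, and the fallback rearranges every cycle exactly once.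
\end{proof}

\begin{lemma}\label{lem:states}
The device has at most $2L\,2^Sn^3$ states.
\end{lemma}

\begin{proof}
In a test or walk of a search, $j$ determines the scale and the epoch; the value $j=1$ marks the initial walk, which changes no sketch. A state of the dry run consists of $N\in\{0,\dots,n\}$, the sketches, and one of: pass $(h,j,k)$, test $(j,k)$, walk $(j,k)$. By $R\le L$ there are at most $(n+1)\,2^S(L+2)n^2$ of these. A state of the real run consists of the sketches and one of: pass $(h,j,k)$, test $(j,k)$, walk $(j,k',k)$, which gives at most $2^S\bigl((L+1)n^2+n^3\bigr)$. The fallback with $q_f$ has $n^3+n^2+1$ states. The total is at most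
\[
2^S\bigl((L+4)n^3+(2L+4)n^2+1\bigr)\le2^S(L+5)n^3\le2L\,2^Sn^3,
\]
because $n>2^{L-1}\ge2L+5$ and $L\ge5$.
\end{proof}

The triples $(N,j,k)$ and $(j,k',k)$ account for the factor $n^3$, and so for the condition $c>3$ in Corollary~\ref{cor:disproof}.

\section{The running time for a fixed permutation}\label{sec:fixed}

\begin{lemma}\label{lem:pass}
For every $p$, the pass of the epoch with first scale $a$ reads each element of $V_a$ exactly once and no other position. It takes $|V_a|\le n$ steps, and afterwards $y_i=\phi(G_i\setminus V_a)$ for all scales $i$ of the epoch.
\end{lemma}

\begin{proof}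
The path started at $j\in M_a$ reads $j,p(j),p^2(j),\dots$ up to the position just before the next element of $M_a$, and all these positions lie in $V_a$. Given $z\in V_a$, let $r\ge0$ be minimal with $p^{-r}(z)\in M_a$. Then $z$ lies on the path started at $p^{-r}(z)$, and on no other, since a path contains no element of $M_a$ after its start. Each element of $G_i\cap V_a$ is thus removed exactly once from $y_i=\phi(G_i)$.
\end{proof}

Let $\mathcal{G}$ be the \emph{good event} that $|U_i|\le s$ for all $i=0,\dots,L-1$.

\begin{lemma}\label{lem:good}
If $\mathcal{G}$ holds, then a run walks every cycle, and every tested $j\in G_i$ satisfies $\nu(j)=\nu(g)$ for some $g\in U_i$.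
\end{lemma}

\begin{proof}
Fix an epoch with first scale $a$. We show by induction on $i$ that when the search of scale $i$ begins, $y_{i'}=\phi(G_{i'}\setminus V_i)$ for all scales $i'\ge i$ of the epoch. For $i=a$ this is Lemma~\ref{lem:pass}. Suppose that it holds for $i$. Then $y_i=\phi(U_i)$ with $|U_i|\le s$, so $C_i(y_i)=\{j\in G_i:\nu(j)\in\nu(U_i)\}$, which is the second assertion of the lemma. This set contains $U_i$, hence every leader in $G_i$, and so exactly the cycles with leader in $G_i$ are walked during the search of scale $i$. These cycles are disjoint from each other and from $V_i$, and $V_{i+1}$ is their union with $V_i$. Their elements in $G_{i'}$, $i'>i$, are removed once each, which leaves $y_{i'}=\phi(G_{i'}\setminus V_{i+1})$. Thus every leader in every $G_i$ is found, and the remaining leader $1$ is walked at the start.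
\end{proof}

Let $X$ be the total number of test steps in one run, the sum of $t_j$ over the tested $j$. A run spends at most $n$ steps on walks, at most $Rn$ on passes, and $X\le\Theta$ on tests. On $\mathcal{G}$ the dry run ends with $N=n$ and a real run follows. Off $\mathcal{G}$ there follows either a real run or the fallback, and both cost at most $(R+1)n+\Theta$. Writing $T=T(M_n,p)$, we have
\begin{equation}\label{eq:time}
T\le2(R+1)n+2X\ \text{ on }\mathcal{G},\qquad T\le2(R+1)n+2\Theta\ \text{ on }\mathcal{G}^c .
\end{equation}
It remains to show that $X\mathbf{1}_{\mathcal{G}}$ and $\Theta\mathbf{1}_{\mathcal{G}^c}$ have mean $O(n)$.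

\section{Averages}\label{sec:averages}

\subsection*{The good event is likely}

\begin{lemma}\label{lem:tail}
For every scale $i$ and every $r\ge0$ we have $\Pr[|U_i|\ge r]\le2^{-r}$. Consequently $\Pr(\mathcal{G}^c)\le L^{-2}$.
\end{lemma}

\begin{proof}
We use Foata's bijection. Write each cycle with its minimum first, order the cycles by decreasing minima, and erase the parentheses; the result is a word containing each element of $[n]$ once. The first letter of a cycle is smaller than all earlier letters, and any other letter is larger than the first letter of its cycle. So the cycles start exactly at the left-to-right minima, $p$ can be recovered from the word, and since there are $n!$ words the map is a bijection. The word is therefore uniformly random. In Example~\ref{ex:sixteen} it is $10\ 14\ 7\ 15\ 11\ 4\ 8\ 2\ 13\ 5\ 1\ 9\ 6\ 3\ 16\ 12$.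

The cycles that avoid $M_i$ have minima above $2^i$ and come first, and the next cycle begins with a letter of $M_i$. Hence $[n]\setminus V_i$ is the set of letters that precede the first letter of $M_i$. Keep only the letters of $M_i\cup G_i$; their order is uniformly random, and $|U_i|\ge r$ means that the first $r$ of them belong to $G_i$. With $m=|M_i|$ and $\gamma=|G_i|\le m$ we get, for $r\le \gamma$,
\[
\Pr[|U_i|\ge r]=\prod_{t=0}^{r-1}\frac{\gamma-t}{m+\gamma-t}\le\Bigl(\frac{\gamma}{m+\gamma}\Bigr)^r\le2^{-r},
\]
and for $r>\gamma$ the probability is $0$. Summing over the $L$ scales with $r=s+1$ and using $2^{-s}\le2^{-3\lambda}=L^{-3}$ gives $\Pr(\mathcal{G}^c)\le L\,2^{-(s+1)}\le L^{-2}$.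
\end{proof}

\subsection*{Tests on the good event}
The candidates are chosen in dependence on $p$, so we cannot simply multiply the number of candidates by $\mathbf{E}\,t_j$: the event $g\in U_i$ that makes $j$ a candidate might favor long tests. The next lemma shows that it does not. Its bound is close to the product of $\Pr[g\in U_i]=\frac1{m+1}$ and the typical test length $n/m$.

\begin{lemma}\label{lem:pair}
Let $m=2^i$ and $j,g\in G_i$, possibly $j=g$. Then
\[
\mathbf{E}\bigl[\mathbf{1}_{g\in U_i}\,t_j\bigr]\le\frac{n+1}{(m+1)(m+2)}.
\]
\end{lemma}

\begin{proof}
Put $M=M_i$ and $\tau=\ell_{M\cup\{j\}}(j)$. Then $t_j\le\tau$ because $M\cup\{j\}\subseteq[j]$. We show that $\mathbf{E}[\mathbf{1}_{g\in U_i}\tau]$ equals the bound. Let $B=M\cup\{j,g\}$. The event $g\in U_i$ says that the cycle of $g$ under $p_B$ avoids $M$, so it is determined by $p_B$, and it has probability $\frac1{m+1}$ by \eqref{eq:avoid}.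

If $g=j$, then $|B|=m+1$ and $\tau=\ell_B(j)$. Conditioning on $p_B$ and applying Lemma~\ref{lem:induced} gives $\frac1{m+1}\cdot\frac{n+1}{m+2}$.

If $g\ne j$, then $|B|=m+2$. The path from $j$ first returns to $B$ at $p_B(j)$. If $p_B(j)\ne g$, this point is in $M\cup\{j\}$ and $\tau=\ell_B(j)$. If $p_B(j)=g$, then $p_B(g)\ne g$ by injectivity, so the following return is in $M\cup\{j\}$ and $\tau=\ell_B(j)+\ell_B(g)$. By Lemma~\ref{lem:induced} each of these lengths has conditional mean $\frac{n+1}{m+3}$ given $p_B$, so
\[
\mathbf{E}\bigl[\mathbf{1}_{g\in U_i}\tau\bigr]=\frac{n+1}{m+3}\Bigl(\Pr[g\in U_i]+\Pr[g\in U_i,\ p_B(j)=g]\Bigr).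
\]
The last event says that $(j\ g)$ is a cycle of $p_B$, which holds for $m!$ of the $(m+2)!$ permutations of $B$. The bracket equals $\frac1{m+1}+\frac1{(m+1)(m+2)}=\frac{m+3}{(m+1)(m+2)}$, and the claim follows.
\end{proof}

\begin{lemma}\label{lem:X}
$\mathbf{E}[X\mathbf{1}_{\mathcal{G}}]\le3(n+1)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:good}, on $\mathcal{G}$ we have $X\le\sum_i\sum_{(j,g)}\mathbf{1}_{g\in U_i}t_j$, where $(j,g)$ runs over the ordered pairs in a common group of $G_i$. The right side is nonnegative, so its mean bounds $\mathbf{E}[X\mathbf{1}_{\mathcal{G}}]$. With $m=2^i$ there are at most $m\lceil m/L\rceil\le m^2/L+m$ pairs, and each contributes at most $(n+1)/m^2$ by Lemma~\ref{lem:pair}. Scale $i$ thus contributes at most $(n+1)(1/L+2^{-i})$, and the sum over the $L$ scales is at most $(n+1)(1+2)$.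
\end{proof}

This computation fixes the number of groups: with $Q$ groups in place of $L$ the bound would be $(n+1)(L/Q+2)$.

\subsection*{Tests off the good event}
The probability $L^{-2}$ is far too large to be multiplied by the worst case $\Theta\approx n^2/2$. We bound the second moment of $\Theta$ instead; it is of order $(nL)^2$, and the square root $1/L$ of the failure probability cancels the factor $L$. This is why $s$ was chosen to give $L^{-2}$.

\begin{lemma}\label{lem:bad}
$\mathbf{E}[\Theta\mathbf{1}_{\mathcal{G}^c}]\le2n$.
\end{lemma}

\begin{proof}
Fix $j$ and condition on the values $p(j),\dots,p^r(j)$, all larger than $j$. None of them equals $j$, so $j,p(j),\dots,p^r(j)$ are distinct, and $p^{r+1}(j)$ is uniform on the $n-r$ values outside $\{p(j),\dots,p^r(j)\}$. Of these, $n-j-r$ exceed $j$, and $\frac{n-j-r}{n-r}\le\rho$ with $\rho=1-j/n$. Hence $\Pr[t_j>r]\le\rho^r$ for all $r\ge0$. Since $t^2=\sum_{r=0}^{t-1}(2r+1)$,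
\[
\mathbf{E}\,t_j^2=\sum_{r\ge0}(2r+1)\Pr[t_j>r]\le\frac{2\rho}{(1-\rho)^2}+\frac1{1-\rho}=\frac{1+\rho}{(1-\rho)^2}\le2\Bigl(\frac nj\Bigr)^2 .
\]
Minkowski's inequality, the triangle inequality for the norm $(\mathbf{E}\,Z^2)^{1/2}$, gives $(\mathbf{E}\,\Theta^2)^{1/2}\le\sum_j\sqrt2\,n/j=\sqrt2\,nH_n$. By the Cauchy--Schwarz inequality and Lemma~\ref{lem:tail},
\[
\mathbf{E}[\Theta\mathbf{1}_{\mathcal{G}^c}]\le(\mathbf{E}\,\Theta^2)^{1/2}\Pr(\mathcal{G}^c)^{1/2}\le\sqrt2\,nH_n/L .
\]
Finally $H_n\le1+\ln n\le1+L\ln2$, and $\sqrt2\,(1/L+\ln2)\le2$ for $L\ge2$.
\end{proof}

\subsection*{The total}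

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The device of Section~\ref{sec:device} is correct for every $p$ by Lemma~\ref{lem:correct} and has at most $2L\,2^Sn^3$ states by Lemma~\ref{lem:states}. By \eqref{eq:time} and Lemmas~\ref{lem:X} and~\ref{lem:bad},
\[
\mathbf{E}\,T\le2(R+1)n+6(n+1)+4n\le2Rn+13n,
\]
as $n\ge6$. By \eqref{eq:epochs} this is at most $n\bigl(15+20L\lambda^2/S\bigr)$, which is within the stated bound.
\end{proof}

The hypothesis $L\ge512$ entered only through numerical inequalities: $s\le L$ and $\beta\le5\lambda^2$ in Section~\ref{sec:sketch}, $n\ge2L+5$ and $L\ge5$ in the count of states, and $L\ge2$, $n\ge6$ above. Walks and tests cost $O(n)$ on average for every admissible $S$. The only term that depends on the memory is the bound $2Rn$ for the passes.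

\begin{thebibliography}{1}
\bibitem{source} \texttt{https://github.com/manjunath5496/Data-Science}
\end{thebibliography}
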